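# A regular, completely Hausdorff-closed space that is a countable union of nowhere dense sets

Throughout, $\omega=\{0,1,2,\dots\}$, and $\omega_1$ is the first uncountable ordinal. Ordinals carry the order topology. We write $(-1,\alpha]$ for $[0,\alpha]$; the intervals $(\beta,\alpha]$ with $-1\le\beta<\alpha$ are compact and open in every ordinal containing $\alpha$. We use constantly that a countable set of countable ordinals has a countable supremum.

## 1. A chain of planks with one point added

Start with the plank
$$T=\big((\omega_1+1)\times(\omega+1)\big)\setminus\{(\omega_1,\omega)\},$$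
a product of two compact ordinals with the corner removed. It has a *top edge*, the points $(\gamma,\omega)$ with $\gamma<\omega_1$, and a *right edge*, the points $(\omega_1,n)$ with $n<\omega$. A base of $T$ consists of the compact sets
$$(\beta,\alpha]\times\{n\},\qquad (\beta,\alpha]\times[n,\omega],\qquad (\beta,\omega_1]\times\{n\}\qquad(-1\le\beta<\alpha<\omega_1,\ n<\omega). \tag{1.1}$$

Continuous functions on $T$ into metric spaces cannot help having a limit at the missing corner.

**Lemma 1.1.** Let $F:T\to E$ be continuous, $E$ metric. There are $\alpha^*<\omega_1$ and points $x_n$ ($n\le\omega$) of $E$ with $x_n\to x_\omega$ and $F(\gamma,n)=x_n$ for all $(\gamma,n)\in T$ with $\gamma\ge\alpha^*$. Hence $F$ extends continuously to the corner with value $x_\omega$.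

**Proof.** Fix $n<\omega$. By continuity at $(\omega_1,n)$ there is, for each $j\ge1$, some $\beta_{n,j}<\omega_1$ with $d(F(\gamma,n),F(\omega_1,n))<1/j$ for all $\gamma>\beta_{n,j}$. Let $\alpha^*=\sup_{n,j}\beta_{n,j}+1<\omega_1$ and $x_n=F(\omega_1,n)$. If $\gamma\ge\alpha^*$, then $d(F(\gamma,n),x_n)<1/j$ for every $j$, so $F(\gamma,n)=x_n$. For $\alpha^*\le\gamma<\omega_1$, continuity at $(\gamma,\omega)$ gives $F(\gamma,\omega)=\lim_nF(\gamma,n)=\lim_nx_n$; so this limit exists and does not depend on $\gamma$. Call it $x_\omega$. On $[\alpha^*,\omega_1]\times[n,\omega]$ without the corner, $F$ takes only the values $x_m$ with $n\le m\le\omega$, and these are close to $x_\omega$ when $n$ is large. $\square$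

Now take planks $T_0,T_1,T_2,\dots$. Glue $T_0$ to $T_1$ along their right edges, $T_1$ to $T_2$ along their top edges, $T_2$ to $T_3$ along their right edges, and so on; the top edge of $T_0$ stays free. Formally, let
$$G=\bigsqcup_{k\in\omega}(I_k\sqcup E_k),\qquad I_k=\{(k,\gamma,n):\gamma<\omega_1,\ n<\omega\},$$
with $E_k=\{e^k_\gamma:\gamma<\omega_1\}$ for $k$ even and $E_k=\{e^k_n:n<\omega\}$ for $k$ odd. Put $I_{-1}=\emptyset$ and $T_k=E_k\cup I_k\cup E_{k+1}$. The bijection $\varphi_k:T_k\to T$ sends
$$(k,\gamma,n)\mapsto(\gamma,n),\qquad e^l_\gamma\mapsto(\gamma,\omega)\ (l\text{ even}),\qquad e^l_n\mapsto(\omega_1,n)\ (l\text{ odd}),\qquad l\in\{k,k+1\}.$$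
So $\varphi_k$ and $\varphi_{k+1}$ agree on the common edge $E_{k+1}=T_k\cap T_{k+1}$. Let $\mathcal B$ consist of the following sets, where $-1\le\beta<\alpha<\omega_1$ and $n<\omega$ (in type 3 only $-1\le\beta<\omega_1$ matters):

1. $\{(k,\gamma,n):\beta<\gamma\le\alpha\}$;
2. for $k$ even, $\{e^k_\gamma:\beta<\gamma\le\alpha\}\cup\{(l,\gamma,m):l\in\{k-1,k\},\ l\ge0,\ \beta<\gamma\le\alpha,\ m\ge n\}$;
3. for $k$ odd, $\{e^k_n\}\cup\{(l,\gamma,n):l\in\{k-1,k\},\ \beta<\gamma<\omega_1\}$.

We check in Section 4 that $\mathcal B$ is a base of a locally compact Hausdorff topology on $G$, in which each $T_k$ is a copy of $T$. Finally add one point $p$ at the far end of the chain: $S=G\cup\{p\}$, with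
$$V_0=S,\qquad V_k=\{p\}\cup\bigcup_{l\ge k}(I_l\cup E_{l+1})\quad(k\ge1).$$
The set $S$ gets two topologies:

- $\tau_S$: a set $A$ is open iff $A\cap G$ is open in $G$ and, if $p\in A$, then $V_k\subseteq A$ for some $k$. To be near $p$ is to be far along the chain.
- $S_w$: the one-point compactification of $G$, with $p$ as the point at infinity. To be near $p$ is to be outside a large compact subset of $G$.

Here is what the chain is for. All the missing corners carry one common limit value, which is passed along the chain from plank to plank, and at the far end sits $p$. So a $\tau_S$-continuous real function has the value $f(p)$ as its limit at *every* corner, including that of $T_0$. We shall deduce that $\tau_S$ and $S_w$ have the same continuous real functions. In particular, the points $a_\alpha=e^0_\alpha$ on the free edge satisfy $f(a_\alpha)\to f(p)$ as $\alpha\to\omega_1$, although none of them lies in the $\tau_S$-neighborhood $V_1$ of $p$. Real functions see the $a_\alpha$ converge to $p$; open sets can keep them away. This will let us hide a very bad topology from all continuous real functions, and thereby answer the following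 problem.

## 2. Completely Hausdorff-closed spaces and category

All spaces are nonempty, and all separation properties include $T_1$. A regular space is thus a $T_1$ space in which points and closed sets not containing them have disjoint open neighborhoods; equivalently, a $T_1$ space in which each open set contains, around each of its points, the closure of an open neighborhood of that point.

**Definition.** A space $X$ is *completely Hausdorff* (CH) if for any two distinct points $x,y$ there is a continuous $f:X\to\mathbb R$ with $f(x)\ne f(y)$. A CH space is *CH-closed* if it is a closed subset of every CH space that contains it as a subspace. In general, for a property $P$, a $P$-space is $P$-closed if it is closed in every $P$-space in which it embeds.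

Every Tychonoff space is CH. Every compact CH space is CH-closed, since compact subsets of Hausdorff spaces are closed. The discrete space $\omega$ is not CH-closed: it sits nonclosed in the one-point compactification.

**Definition.** A space is *of second category* if it is not a countable union of nowhere dense subsets.

**Problem.** Is a regular, completely Hausdorff-closed space necessarily of second category?

The problem comes from the paper of M. P. Berri, Jack R. Porter and Robert M. Stephenson, Jr., https://dml.cz/bitstream/handle/10338.dmlcz/700571/Toposym_99-1968-1_11.pdf. The surrounding facts are these: compact Hausdorff spaces are of second category; so are regular-closed spaces; there are CH-closed spaces that are not of second category; and every CH, regular-closed space is CH-closed.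

The answer is no, in ZFC.

**Theorem 2.1.** There is a nonempty regular completely Hausdorff-closed space that is not of second category.

**Theorem 2.2 (strong form).** There is a compact Hausdorff space $K_0$ such that for every nonempty compact Hausdorff space $(Q,\rho)$ and every regular topology $\sigma\supseteq\rho$ on $Q$, the set $K_0\times Q$ carries a regular CH-closed topology $\nu$ finer than that of $K_0\times(Q,\rho)$, with $C(K_0\times Q,\nu)=C(K_0\times(Q,\rho))$. Moreover it has a dense open subspace $U\times Q$ whose topology is that of a product $U\times(Q,\sigma)$ with $U\ne\emptyset$. For $u\in U$ the set $\{u\}\times Q\cong(Q,\sigma)$ is closed. Hence every regular space admitting a coarser compact Hausdorff topology is a closed subspace of a regular CH-closed space.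

Here $C(X)$ is the set of continuous functions $X\to\mathbb R$; for compact $Z$ we give $C(Z)$ the sup norm. To work with CH-closedness we translate it into a statement about $C(X)$.

**Definition.** For a CH space $X$, let $X_w$ be the set $X$ with the weak topology generated by $C(X)$.

$X_w$ is coarser than $X$. It is Tychonoff, because $C(X)$ separates points and so $X_w$ embeds in $\mathbb R^{C(X)}$. If $X$ is Tychonoff, then $X_w=X$.

**Lemma 2.3.** A CH space $X$ is CH-closed iff $X_w$ is compact. In particular, if the topology of $X$ is finer than a compact Hausdorff topology $\kappa$ and $C(X)=C(X,\kappa)$, then $X$ is CH-closed.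

**Proof.** *The last sentence follows from the first.* $X$ is CH because $C(X,\kappa)$ separates points, and $X_w=(X,\kappa)$ because a Tychonoff topology is the weak topology of its continuous real functions.

*Compactness is sufficient.* Let $X_w$ be compact and $X$ a subspace of a CH space $Y$. The evaluation $e:Y\to\mathbb R^{C(Y)}$, $e(y)=(g(y))_{g}$, is continuous, and injective since $Y$ is CH. Restrictions to $X$ of members of $C(Y)$ lie in $C(X)$, so $e|_X$ is continuous on $X_w$. Hence $e(X)$ is compact, so closed in $\mathbb R^{C(Y)}$. By injectivity $X=e^{-1}(e(X))$, which is closed in $Y$.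

*Compactness is necessary.* Let $X_w$ be noncompact and pick $y\in\beta X_w\setminus X$ in the Stone–Čech compactification. On $Y=X\cup\{y\}$ call $A$ open iff $A\cap X$ is open in $X$ and, if $y\in A$, then $A\supseteq B\cap X$ for some open $B\ni y$ of $\beta X_w$. This is a topology. It is finer than the topology inherited from $\beta X_w$, since $X$ is finer than $X_w$; so $Y$ is CH. Open subsets of $X$ are open in $Y$, so $X$ is a subspace of $Y$. It is not closed: $X$ is dense in $\beta X_w$, so each neighborhood of $y$ meets $X$. $\square$

So a Tychonoff CH-closed space is compact, and an example for Theorem 2.1 must be regular but not Tychonoff. What we want is a compact Hausdorff topology $\kappa$ and a finer regular topology $\nu$ with no new continuous real functions, such that $\nu$ is a countable union of nowhere dense sets.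

## 3. The interval with its rationals made open, and the points where $X$ agrees with $X_w$

Without regularity such a pair can be found by hand. Let $X$ be $[0,1]$ with the topology generated by the usual open sets and $\mathbb Q\cap[0,1]$. An irrational point has its usual neighborhoods; a rational point has the sets $W\cap\mathbb Q$, with $W$ a usual open set around it, as a local base.

*No new functions.* Let $f\in C(X)$. At irrational points $f$ is continuous in the usual sense. Let $q$ be rational and $\varepsilon>0$, and let $W\ni q$ be usual open in $[0,1]$ with $|f-f(q)|<\varepsilon$ on $W\cap\mathbb Q$. An irrational $x\in W$ has a usual neighborhood inside $W$ on which $|f-f(x)|<\varepsilon$; it contains a rational, so $|f(x)-f(q)|<2\varepsilon$. So $f$ is continuous in the usual sense, and $X$ is CH-closed by Lemma 2.3.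

*Not of second category.* The irrationals form a closed set with empty interior, since every neighborhood of an irrational contains rationals. Each $\{q\}$ with $q$ rational is closed and has empty interior. These countably many nowhere dense sets cover $X$.

*Not regular.* The closure of $W\cap\mathbb Q$ contains all irrationals of $W$, so the open set $\mathbb Q\cap[0,1]$ contains no closed neighborhood of any of its points.

The mechanism is worth keeping: there is a dense open part $U$ (the rationals) with a bad topology and a complement $M$ with the old topology, and the values of $f$ at a point of $U$ are *forced* by the values at nearby points of $M$. But here the forcing is done by topological closeness, which is exactly what destroys regularity. For a regular example we need $M$ to force the values on $U$ although neighborhoods of points of $U$ can have closures inside $U$.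

The next theorem says how large the bad part must be.

**Theorem 3.1 (positive counterpart).** Let $X$ be CH-closed and let $\mathrm{CR}(X)$ be the set of points all of whose neighborhoods are also neighborhoods in $X_w$. If $\mathrm{CR}(X)$ is dense in some nonempty open set, then $X$ is of second category; if it is dense in $X$, then $X$ is a Baire space. So in any example as in Theorem 2.1, $\mathrm{CR}(X)$ is nowhere dense.

In the example above $X_w$ is the usual interval and $\mathrm{CR}(X)$ is the set of irrationals, which is indeed nowhere dense in $X$.

**Proof.** By Lemma 2.3, $X_w$ is compact Hausdorff. Let $\mathrm{CR}(X)$ be dense in the nonempty open set $G_0$, let $U_0,U_1,\dots$ be dense open in $X$, and let $V\subseteq G_0$ be nonempty open. Pick $x_0\in\mathrm{CR}(X)\cap V\cap U_0$. Since $V\cap U_0$ is an $X_w$-neighborhood of $x_0$ and $X_w$ is regular, there is an $X_w$-open $W_0\ni x_0$ with $\operatorname{cl}_wW_0\subseteq V\cap U_0$. Suppose a nonempty $X_w$-open $W_n\subseteq V$ is given. It is open in $X$, so $W_n\cap U_{n+1}$ is nonempty, open in $X$ and contained in $G_0$. Pick $x_{n+1}\in\mathrm{CR}(X)\cap W_n\cap U_{n+1}$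 and, as before, an $X_w$-open $W_{n+1}\ni x_{n+1}$ with $\operatorname{cl}_wW_{n+1}\subseteq W_n\cap U_{n+1}$. The sets $\operatorname{cl}_wW_n$ are nonempty, decreasing and closed in the compact space $X_w$, so
$$\emptyset\ne\bigcap_n\operatorname{cl}_wW_n\subseteq V\cap\bigcap_nU_n.$$
Thus $\bigcap_nU_n\ne\emptyset$ for every choice of dense open sets. If $X$ were a union of nowhere dense sets $A_n$, the sets $U_n=X\setminus\operatorname{cl}A_n$ would contradict this. So $X$ is of second category. If $G_0=X$, then $V$ was an arbitrary nonempty open set, so $\bigcap_nU_n$ is dense and $X$ is a Baire space. Finally, if $X$ is not of second category, $\mathrm{CR}(X)$ is dense in no nonempty open set, that is, it is nowhere dense. $\square$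

Of $X_w$ the argument used only that it is a compact Hausdorff topology coarser than that of $X$. So it also proves the following, for any such topology $\kappa$: if the points all of whose neighborhoods are $\kappa$-neighborhoods form a dense set, then $X$ is a Baire space.

## 4. The two topologies of the chain and their common real functions

**Step 1: $\mathcal B$ is a base, and its members are compact.** This step makes $G$ a space in which each $T_k$ is a plank.

$\mathcal B$ covers $G$. The intersection of two members is empty or again in $\mathcal B$:

- A type 1 set lies in one row of one $I_k$; any member of $\mathcal B$ meets it in a type 1 set or not at all.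
- Two type 2 sets with the same $k$ meet in a type 2 set or not at all (intersect the intervals, take the larger threshold $n$). With different $k$, both even, they have no common $l$ and are disjoint.
- Two type 3 sets with the same $k$ and $n$ meet in a type 3 set. Otherwise they are disjoint.
- A type 2 set with index $k$ and a type 3 set with index $k'$ have different parities of index, so they share at most one $l\in\{k-1,k\}\cap\{k'-1,k'\}$, and in that $I_l$ only one row; they meet in a type 1 set or not at all.

So $\mathcal B$ is a base of a topology on $G$. A type 2 or type 3 set with index $k'$ meets $T_k$ iff $k'\in\{k,k+1\}$, and then its trace contains exactly the piece with $l=k$ and the piece on the edge. Hence the nonempty traces of members of $\mathcal B$ on $T_k$ correspond under $\varphi_k$ exactly to the sets in (1.1), and $\varphi_k$ is a homeomorphism of the subspace $T_k$ onto $T$. The sets in (1.1) are compact, and each member of $\mathcal B$ is the union of at most two such traces, so members of $\mathcal B$ are compact.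

**Step 2: $G$ is Hausdorff.** With Step 1 this makes $G$ locally compact Hausdorff with a base of compact open sets. The sets $G_k=I_{k-1}\cup E_k\cup I_k$ are open, being unions of members of $\mathcal B$ of types 2 or 3, and they cover $G$. If $|k-l|\ge2$, then $G_k\cap G_l=\emptyset$. The pairs of distinct points are separated as follows:

- Two points of $E_k$, $k$ even: type 2 sets with disjoint intervals. Two points of $E_k$, $k$ odd: any type 3 sets around them lie in different rows.
- Points of $E_k$ and $E_l$ with $|k-l|\ge2$: $G_k$ and $G_l$.
- $e^k_\alpha$ ($k$ even) and $e^l_n$ ($l$ odd) with $|k-l|=1$: a type 2 set with threshold $n+1$ and a type 3 set, which lies in row $n$.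
- $(k,\gamma,n)\ne(k',\gamma',n')$: if $(k,n)\ne(k',n')$, any type 1 sets around them are disjoint. Otherwise, say $\gamma<\gamma'$; use the intervals $(-1,\gamma]$ and $(\gamma,\gamma']$.
- $(k,\gamma,n)$ and $e^l_{\gamma'}$ ($l$ even): a type 1 set and a type 2 set with threshold $n+1$.
- $(k,\gamma,n)$ and $e^l_{n'}$ ($l$ odd): the type 1 set with interval $(-1,\gamma]$ and a type 3 set with $\beta=\gamma$.

**Step 3: facts about $\tau_S$.** This step collects what later proofs use. For $k\ge1$, $V_k\cap G=I_k\cup\bigcup_{l>k}G_l$ is open in $G$, and $V_0\supseteq V_1\supseteq\cdots$; so $\tau_S$ is a topology, the $V_k$ are open and form a local base at $p$, and $G$ is an open subspace.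

(4.1) $S\setminus V_k=T_0\cup\dots\cup T_{k-1}$ for $k\ge1$, because $V_k$ omits exactly $I_l$ for $l<k$ and $E_l$ for $l\le k$. Also $\bigcap_kV_k=\{p\}$.

(4.2) A compact $C\subseteq G$ lies in $G_0\cup\dots\cup G_N$ for some $N$, so $C\cap V_{N+1}=\emptyset$. Hence complements of compact subsets of $G$ are $\tau_S$-open, and $\tau_S$ is finer than the topology of $S_w$. So $\tau_S$ is Hausdorff, and compact open subsets of $G$ are clopen in $(S,\tau_S)$.

(4.3) $\operatorname{cl}V_k\subseteq V_k\cup E_k\subseteq V_{k-1}$ for $k\ge1$, since $S\setminus(V_k\cup E_k)=\bigcup_{l<k}G_l$ is open. So $p$ has arbitrarily small closed neighborhoods; points of $G$ have clopen ones by (4.2). Hence $(S,\tau_S)$ is regular.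

(4.4) Define the *rank* $r(x)=\sup\{k:x\in V_k\}\in\omega\cup\{\infty\}$. Explicitly, the rank is $0$ on $E_0\cup I_0\cup E_1$, it is $k$ on $I_k\cup E_{k+1}$ for $k\ge1$, and $r(x)=\infty$ iff $x=p$. The set $\{r\ge k\}=V_k$ is open. So near $x$ the rank does not drop below $r(x)$ if $x\neq p$. It can rise, but only by one: if $r(x)\le k$, then $x\notin V_{k+1}\supseteq\operatorname{cl}V_{k+2}$, so $r\le k+1$ on a neighborhood of $x$.

(4.5) Put $a_\alpha=e^0_\alpha$, so $r(a_\alpha)=0$. The set $E_0$ is a copy of $\omega_1$ and is closed in $G$, its complement being $I_0\cup\bigcup_{l\ge1}G_l$. A compact $C\subseteq G$ therefore meets $E_0$ in a compact, hence bounded, set. So $a_\alpha\to p$ in $S_w$ as $\alpha\to\omega_1$.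

(4.6) For $\alpha<\omega_1$ let $C_\alpha=\{p\}\cup\bigcup_k\varphi_k^{-1}([0,\alpha]\times[0,\omega])$. Since neighboring maps $\varphi_k$ agree on common edges, $C_\alpha\setminus V_k=\bigcup_{l<k}\varphi_l^{-1}([0,\alpha]\times[0,\omega])$, a compact set, for every $k\ge1$. A member of a $\tau_S$-open cover containing $p$ contains some $V_k$ with $k\ge1$, and finitely many others cover the rest; so $C_\alpha$ is $\tau_S$-compact. The $C_\alpha$ increase with $\alpha$, and $a_0\in C_0$. Their union is
$$D:=\bigcup_{\alpha<\omega_1}C_\alpha=S\setminus\bigcup_{k\text{ odd}}E_k,$$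
which is $\tau_S$-dense because each type 3 set contains points of some $I_l$.

From now on, topological statements about $S$ refer to $\tau_S$ unless $S_w$ is written.

**Lemma 4.1.** (a) If $E$ is metric and $F:S\to E$ is continuous, then $F:S_w\to E$ is continuous.

(b) If $F_i:S\to E_i$ ($i\in\omega$) are continuous into metric spaces, there is $\alpha<\omega_1$ such that each $x\in S$ has some $x'\in C_\alpha$ with $F_i(x)=F_i(x')$ for all $i$.

**Proof.** (a) By Lemma 1.1, $F|_{T_l}$ has a limit $c_l$ at the corner. Going to the corner along the common edge $E_{l+1}=T_l\cap T_{l+1}$ gives $c_l=c_{l+1}$. So $c_l=c$ for all $l$.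

Given $\varepsilon>0$, choose $k\ge1$ with $d(F(x),F(p))<\varepsilon$ on $V_k$. Since $T_{k+1}\subseteq V_k$, we get $d(c,F(p))\le\varepsilon$. As $\varepsilon$ was arbitrary, $c=F(p)$.

Again let $\varepsilon>0$, with $k$ as above. For $l<k$, the set $\{x\in T_l:d(F(x),F(p))\ge\varepsilon\}$ is closed in $T_l$ and misses a neighborhood of the corner, where $F$ is close to $c=F(p)$. Its image under $\varphi_l$ is therefore closed in the compact space $(\omega_1+1)\times(\omega+1)$, so it is compact. By (4.1), $\{x\in S:d(F(x),F(p))\ge\varepsilon\}$ is contained in $T_0\cup\dots\cup T_{k-1}$, so it is a finite union of such sets and a compact subset of $G$. Thus $F$ is continuous at $p$ on $S_w$. At points of $G$ the two topologies have the same neighborhoods.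

(b) Let $\alpha$ be the supremum of the countably many ordinals $\alpha^*$ that Lemma 1.1 gives for the maps $F_i|_{T_k}\circ\varphi_k^{-1}$. If $x\in C_\alpha$, put $x'=x$. Otherwise $x\in T_k$ for some $k$, and $\varphi_k(x)=(\gamma,n)$ with $\gamma>\alpha$; put $x'=\varphi_k^{-1}(\alpha,n)\in C_\alpha$. Both $\gamma$ and $\alpha$ are at least each $\alpha^*$, so $F_i(x)=F_i(x')$. $\square$

## 5. $S$, its powers, and $S\times[0,1]$: candidates that fail

**The space $S$.** It is regular by (4.3), and CH-closed by Lemma 2.3 with $\kappa=S_w$ and Lemma 4.1(a). It is not compact: $V_1$ is $\tau_S$-open but its complement $T_0$ is not compact, so $\tau_S$ is strictly finer than the compact Hausdorff topology of $S_w$. So $S$ is a regular CH-closed space that is not Tychonoff. But it does not answer the problem: points of $G$ lie in $\mathrm{CR}(S)$, and $G$ is dense, so $S$ is a Baire space by Theorem 3.1.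

**Its powers.** Passing to $S^I$ with the product topology does not help. At $\theta\in G^I$ the topologies of $S^I$ and of the compact space $S_w^I$ have the same neighborhoods, and $G^I$ is dense in $S^I$. By the remark after Theorem 3.1, $S^I$ is a Baire space.

**A bad topology on $[0,1]$.** So we import badness from outside. Let $Q=[0,1]$ with the usual topology $\rho$, and let $\sigma$ have the base of all sets $W\cap E$, where $W\in\rho$ and $E$ is an equivalence class of the relation $x-y\in\mathbb Q$ on $[0,1]$. Then $\sigma\supseteq\rho$, and $(Q,\sigma)$ is the topological sum of the classes with their usual subspace topologies. Each class is countably infinite, metrizable and, being dense in $[0,1]$, without isolated points. So $\sigma$ is regular. Enumerate each class injectively as $E=\{x_{E,n}:n\in\omega\}$ and put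
$$Q_n=\{x_{E,n}:E\text{ a class}\}.$$
Since $Q_n$ meets each clopen set $E$ in exactly one point, which is not isolated, $Q_n$ is $\sigma$-closed with empty $\sigma$-interior, so it is $\sigma$-nowhere dense. And $\bigcup_nQ_n=Q$. So $(Q,\sigma)$ is regular and not of second category. It is not CH-closed: the classes are infinitely many disjoint clopen sets, so they are an infinite partition of $(Q,\sigma)_w$ into nonempty open sets, and this space is not compact.

**Putting $\sigma$ over $G$.** We would like to hide $\sigma$ with the help of $S$. The first thing to try is $S\times Q$ with $\sigma$ over the dense open set $G$ and $\rho$ over $p$. That is, take the subbase of all $N\times W$ ($N\in\tau_S$, $W\in\rho$) and $G\times V$ ($V\in\sigma$). The open subspace $G\times Q$ is then $G\times(Q,\sigma)$, and points $(p,q)$ keep the sets $N\times W$ as a local base.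

This space is regular. It is finer than a Hausdorff space, and for the sets $N\times W$ we use that $S\times(Q,\rho)$ is regular and coarser. For $(x,q)\in G\times V$ take a compact open $C\ni x$ in $G$ and $V'\in\sigma$ with $q\in V'\subseteq\operatorname{cl}_\sigma V'\subseteq V$. Since $C$ is clopen in $S$, the closure of $C\times V'$ stays in $C\times Q\subseteq G\times Q$, so it is contained in $C\times\operatorname{cl}_\sigma V'\subseteq G\times V$. The space is also a countable union of nowhere dense sets: $\{p\}\times Q$ is closed with empty interior, and each $G\times Q_n$ is closed with empty interior in the open subspace $G\times Q$, hence nowhere dense.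

What fails is CH-closedness, and the same computation shows where. For a compact open $C\ne\emptyset$ in $G$ and a class $E$, the set $C\times E$ is clopen. So $(S\setminus C)\times Q$ and the sets $C\times E$ form an infinite partition into clopen sets, the weak topology is not compact, and Lemma 2.3 says no. A continuous function *can* see $\sigma$, because a point of $G$ can be cut off from $p$ by a clopen set.

The roles were the wrong way round. The points $a_\alpha$ force the value at $p$, not conversely. So points that look like $p$ should carry $\sigma$, and points that look like $a_\alpha$ should carry $\rho$. With a single coordinate this is impossible, since $\{p\}$ is not open. With infinitely many coordinates we can let $U$ consist of the $\theta\in S^I$ whose coordinates *tend to* $p$, in the sense that each rank occurs only finitely often. A point with infinitely many coordinates equal to $a_\alpha$ then lies outside $U$.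

## 6. Real functions on finite powers of $S$

For the forcing we need Lemma 4.1(a) in several variables. We use a standard fact.

(6.1) Let $Z$ be compact and $g:A\times Z\to\mathbb R$. If $g$ is continuous, then $a\mapsto g(a,\cdot)$ is a continuous map $A\to C(Z)$. Conversely, if this map takes values in $C(Z)$ and is continuous, then $g$ is continuous.

For the first part, given $a_0$ and $\varepsilon>0$, cover $\{a_0\}\times Z$ by finitely many open boxes $P_j\times R_j$ with $a_0\in P_j$ on each of which $g$ varies by less than $\varepsilon$; for $a\in\bigcap_jP_j$ we get $|g(a,z)-g(a_0,z)|<\varepsilon$ for all $z$. The second part follows from $|g(a,z)-g(a_0,z_0)|\le\|g(a,\cdot)-g(a_0,\cdot)\|+|g(a_0,z)-g(a_0,z_0)|$.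

**Lemma 6.1.** For $n\in\omega$ and compact Hausdorff $Y$, every continuous $f:S^n\times Y\to\mathbb R$ is continuous on $S_w^n\times Y$.

**Proof.** We use induction on $n$, for all $Y$ at once; $n=0$ is trivial. Let $n\ge1$ and $Z=S_w^{n-1}\times Y$, a compact Hausdorff space. For $s\in S$, the function $f_s=f(s,\cdot)$ is continuous on $S^{n-1}\times Y$, so by induction $f_s\in C(Z)$. Let $F:S\to C(Z)$, $F(s)=f_s$.

**Step 1: $F$ is continuous at each $s_0\in G$.** This is the easy part of the continuity of $F$. Let $C\subseteq G$ be a compact open neighborhood of $s_0$. The induction hypothesis with the compact space $C\times Y$ in place of $Y$ says that $f$ is continuous on $C\times Z$. By (6.1), $F|_C$ is continuous, and $C$ is open in $S$.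

**Step 2: $F$ is continuous at $p$.** Here $p$ has no compact neighborhood to work with, so we move everything into a compact set $C_\alpha$ instead. Suppose $F$ is not continuous at $p$. Since the $V_k$ form a local base at $p$, there are $\varepsilon>0$, $s_k\in V_k$ and $z_k\in Z$ with $|h_k(z_k)|\ge\varepsilon$, where $h_k=f_{s_k}-f_p\in C(Z)$. For each $k$ and each $i$ with $1\le i\le n-1$, singling out the $i$-th coordinate of $Z=S_w^{n-1}\times Y$ turns $h_k$, by (6.1), into a continuous map $F_{k,i}:S_w\to C(S_w^{n-2}\times Y)$. It is then also continuous on $S$. Lemma 4.1(b), applied to these countably many maps, gives $\alpha<\omega_1$ such that each $x\in S$ has $x'\in C_\alpha$ with $F_{k,i}(x)=F_{k,i}(x')$ for all $k,i$. This equation means that replacing $x$ by $x'$ in the $i$-th coordinate does not change $h_k$, whatever the other coordinates are. Changing the coordinates of $z_k$ in $S$ one after another, we may assume that $z_k\in C_\alpha^{n-1}\times Y$.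

Now $s_k\to p$ in $S$, so $B=\{s_k:k\in\omega\}\cup\{p\}$ is compact, and $f$ is continuous on $B\times(C_\alpha^{n-1}\times Y)$, where $C_\alpha$ carries $\tau_S$ and is compact by (4.6). By (6.1), $h_k\to0$ uniformly on $C_\alpha^{n-1}\times Y$. This contradicts $|h_k(z_k)|\ge\varepsilon$.

**Step 3: conclusion.** It remains to pass to $S_w$ in the first coordinate. By Steps 1 and 2, $F:S\to C(Z)$ is continuous into a metric space, so $F:S_w\to C(Z)$ is continuous by Lemma 4.1(a). By (6.1), $f$ is continuous on $S_w\times Z=S_w^n\times Y$. $\square$

## 7. Counting ranks: the set $U$ and the topology $\nu$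

Let $I=\omega_1$ be the index set; that it is uncountable will be used in Section 10. Let $(Q,\rho)$ be nonempty compact Hausdorff and $\sigma\supseteq\rho$ a regular topology on $Q$. For $\theta\in S^I$ put $r_i(\theta)=r(\theta_i)$, and for finite $H\subseteq I$
$$c^H_\theta(k)=|\{i\in I\setminus H:r_i(\theta)\le k\}|,\qquad c_\theta=c^\emptyset_\theta.$$
Let
$$U=\{\theta\in S^I:c_\theta(k)<\infty\text{ for all }k\},\qquad M=S^I\setminus U.$$
If $\theta_i=p$ for all but finitely many $i$, then $\theta\in U$. If infinitely many $\theta_i$ have rank $0$, then $\theta\in M$. If coordinates $i_0,i_1,\dots$ (distinct) have ranks $0,1,2,\dots$ and the others are $p$, then $c_\theta(k)=k+1$ and $\theta\in U$.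

We want $\sigma$ over $U$ and $\rho$ over $M$. In what follows $N$ denotes sets open in the product topology of $(S,\tau_S)^I$. Two simple ways to do it fail, both by regularity.

**Declaring just $U$ open.** Take the subbase of all $N\times W$ ($W\in\rho$) and $U\times V$ ($V\in\sigma$). Let $u\in U$. Every neighborhood of $(u,q)$ contains a set $(N\cap U)\times V'$ with $N\ni u$ a basic open box and $q\in V'\in\sigma$. Change infinitely many coordinates of $u$ not restricted by $N$ to $a_0$; this gives $m\in N\cap M$. A neighborhood of $(m,q)$ contains some $N''\times W''$ with $N''\ni m$ a basic open box and $q\in W''$. The nonempty box $N\cap N''$ contains a point with almost all coordinates $p$, so $N''\times W''$ meets $(N\cap U)\times V'$. Thus $(m,q)$ is in the closure of $(N\cap U)\times V'$ but not in $U\times Q$, and $U\times Q$ contains no closed neighborhood of $(u,q)$.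

**Bounding the counts.** So neighborhoods in $U$ must control all coordinates at once, and the natural sets are $P_g=\{\theta\in U:c_\theta(k)\le g(k)\ \forall k\}$ for $g:\omega\to\omega$. Take the subbase of all $N\times W$ and $P_g\times V$. Let $\theta$ be the point above with ranks $0,1,2,\dots$ at $i_0,i_1,\dots$ and put $g=c_\theta$, so $g(k)=k+1$. Any neighborhood of $(\theta,q)$ contains a set $(N\cap P_{g'})\times V'$ with $g'\ge c_\theta$, $q\in V'$ and $N\ni\theta$ depending on finitely many coordinates. Choose $k$ such that $N$ does not depend on coordinate $i_{k+1}$, and let $\theta^*$ be $\theta$ with this coordinate replaced by a point of $E_{k+1}$, which has rank $k$. Then $c_{\theta^*}(k)=k+2>g(k)$, so $\theta^*\notin P_g$. But points of $E_{k+1}$ are limits of points of $I_{k+1}$, which have rank $k+1$. So $\theta^*$ is a limit of points $\theta'$ that differ from $\theta$ only in having another point of rank $k+1$ at $i_{k+1}$. These have $c_{\theta'}=c_\theta\le g'$, so $\theta'\in N\cap P_{g'}$. A neighborhood of $(\theta^*,q)$ contains some $(N''\cap P_{g''})\times V''$ with $g''\ge c_{\theta^*}\ge c_{\theta'}$ and $q\in V''$,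 so it contains $(\theta',q)$ for $\theta'$ close to $\theta^*$. Hence $(\theta^*,q)$ is in the closure of $(N\cap P_{g'})\times V'$, and $P_g\times Q$ contains no closed neighborhood of $(\theta,q)$.

The trouble is the jump by one in (4.4): passing to a limit can lower a rank by one, so it replaces a bound $g'(k)$ by $g'(k+1)$. We therefore require that $c_\theta$ stays below $g$ with room for shifting the argument by any constant. We shall also want to move finitely many coordinates away from $p$, which adds a constant to the counts; so we require room for constants as well. The room is available only for large $k$. For small $k$ only finitely many coordinates matter, and ordinary product neighborhoods will take care of them; the finite set $H$ below lists coordinates that are exempt from counting.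

**Definition.** For $c,g:\omega\to\omega$ write $c\ll g$ if for every $s\in\omega$: $c(k+s)+s\le g(k)$ for all sufficiently large $k$.

For instance, $c(k)=k+1$ satisfies $c\ll g$ iff $k+2s+1\le g(k)$ eventually for each $s$, that is, iff $g(k)-k\to\infty$. Clearly $c'\le c\ll g$ implies $c'\ll g$. Moreover:

(7.1) If $c$ is nondecreasing, $c\ll g$, and $c'\le c+e$ with a constant $e\in\omega$, then $c'\ll g$. Indeed $c'(k+s)+s\le c(k+s)+e+s\le c(k+s+e)+(s+e)\le g(k)$ for large $k$.

**Definition.** For $g:\omega\to\omega$ and finite $H\subseteq I$ put
$$O_{g,H}=\{\theta\in U:\ c^H_\theta(k)\le g(k)\ \forall k,\ \text{ and }\ c_\theta\ll g\}.$$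
Let $X=S^I\times Q$ with the topology $\nu$ given by the subbase of all

- $N\times W$, where $N$ is open in the product topology of $(S,\tau_S)^I$ and $W\in\rho$;
- $O_{g,H}\times V$, where $g:\omega\to\omega$, $H\subseteq I$ is finite and $V\in\sigma$.

Every $\theta\in U$ lies in some $O_{g,\emptyset}$: take $g(k)=c_\theta(2k)+k$, so that $c_\theta\le g$ and $c_\theta(k+s)+s\le g(k)$ for $k\ge s$.

Let $\kappa$ be the topology of $S_w^I\times(Q,\rho)$, which is compact Hausdorff. Then $\nu$ is finer than the topology of $(S,\tau_S)^I\times(Q,\rho)$, hence finer than $\kappa$. Three consequences of the definition will be used all the time.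

(7.2) Points of $M\times Q$ have the sets $N\times W$ containing them as a local $\nu$-base. This is so because the sets $O_{g,H}$ lie in $U$, and the sets $N\times W$ are closed under finite intersections.

(7.3) $U\times Q$ is open and dense in $X$. It is the union of the sets $O_{g,H}\times Q$. A nonempty open set meeting $M\times Q$ contains a nonempty $N\times W$ by (7.2), and $N$ contains a $\theta$ with $\theta_i=p$ for all but finitely many $i$.

(7.4) The subspace $U\times Q$ is the product $(U,\tau)\times(Q,\sigma)$, where $\tau$ has the subbase of all $N\cap U$ and $O_{g,H}$. Indeed, for $V\in\sigma$ the set $U\times V=\bigcup_{g,H}O_{g,H}\times V$ is $\nu$-open, and so are $(N\cap U)\times Q$ and $O_{g,H}\times Q$. Conversely $(N\cap U)\times W$ with $W\in\rho\subseteq\sigma$ and $O_{g,H}\times V$ are open in the product.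

## 8. Regularity of $\nu$

We must be able to insert a function between $c$ and $g$ so that there is room on both sides.

**Lemma 8.1.** If $c$ is nondecreasing and $c\ll g$, there is a nondecreasing $g_1\ge c$ with $c\ll g_1\ll g$.

**Proof.** Choose integers $0<K_1<K_2<\cdots$ with $c(k+3s)+3s\le g(k)$ for all $k\ge K_s$. Let $h(k)=|\{s\ge1:K_s\le k\}|$. Then $h$ is nondecreasing and unbounded; $h(k+t)\le h(k)+t$, since the $K_s$ are distinct integers; and $k\ge K_{h(k)}$ if $h(k)\ge1$. Put
$$g_1(k)=c(k+h(k))+h(k).$$
This is nondecreasing and $\ge c$. If $h(k)\ge s$, which holds for large $k$, then $c(k+s)+s\le g_1(k)$; so $c\ll g_1$. If $h(k)\ge\max(t,1)$, then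
$$g_1(k+t)+t=c(k+t+h(k+t))+h(k+t)+t\le c(k+2t+h(k))+h(k)+2t\le c(k+3h(k))+3h(k)\le g(k),$$
the last step because $k\ge K_{h(k)}$. So $g_1\ll g$. $\square$

**Proposition 8.2.** $(X,\nu)$ is regular.

**Proof.** $\nu\supseteq\kappa$ is Hausdorff. It suffices to show that each point of a subbasic set has a neighborhood whose closure is contained in that set. For $N\times W$ this is clear, since $(S,\tau_S)^I\times(Q,\rho)$ is regular and $\nu$ is finer. So let $(\theta,q)\in O_{g,H}\times V$.

**Step 1: a smaller set $O_{g',H'}\ni\theta$.** The aim is a set that tolerates a shift by one. Put $c=c^H_\theta$, a nondecreasing function with finite values. Then $c\le g$, and $c\ll g$ because $c\le c_\theta\ll g$. Take $g_1$ from Lemma 8.1, and $m$ such that $g_1(k+1)\le g(k)$ for all $k\ge m$. Let $H'=H\cup\{i\notin H:r_i(\theta)\le m\}$, so that $|H'\setminus H|=c(m)$ is finite, and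
$$g'(k)=0\ \ (k\le m),\qquad g'(k)=g_1(k)-c(m)\ \ (k>m).$$
This is $\ge0$, since $g_1(k)\ge c(k)\ge c(m)$ for $k>m$.

We check $\theta\in O_{g',H'}$. For $k\le m$, $c^{H'}_\theta(k)=0$. For $k>m$, $c^{H'}_\theta(k)=c(k)-c(m)\le g'(k)$. Given $s$, put $s'=s+|H|+c(m)$. As $c_\theta\le c+|H|$ and $c\ll g_1$, for large $k$
$$c_\theta(k+s)+s+c(m)\le c(k+s)+s'\le c(k+s')+s'\le g_1(k),$$
that is, $c_\theta(k+s)+s\le g'(k)$. So $c_\theta\ll g'$.

**Step 2: controlling the exempt coordinates.** The coordinates in $H'\setminus H$ count for $O_{g,H}$ but not for $O_{g',H'}$, so we hold them by a product neighborhood. For $i\in H'\setminus H$ we have $r_i(\theta)\le m<\infty$; by regularity of $S$ choose open $A_i\ni\theta_i$ with $\operatorname{cl}A_i\subseteq V_{r_i(\theta)}$. Let $N'=\{\theta':\theta'_i\in A_i\ \forall i\in H'\setminus H\}$.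

**Step 3: the closure of $N'\cap O_{g',H'}$ in $(S,\tau_S)^I$ is contained in $O_{g,H}$.** This is the heart of regularity. Let $\theta^*$ be in this closure. First,
$$c^{H'}_{\theta^*}(k)\le g'(k+1)\quad\text{for all }k. \tag{8.1}$$
Otherwise there is a finite $B\subseteq I\setminus H'$ with $|B|>g'(k+1)$ and $r_i(\theta^*)\le k$ on $B$. By (4.4), points $\theta'$ close to $\theta^*$ have $r_i(\theta')\le k+1$ on $B$, so $c^{H'}_{\theta'}(k+1)>g'(k+1)$ and $\theta'\notin O_{g',H'}$, a contradiction. As $H'$ is finite, (8.1) gives $\theta^*\in U$.

Next, for $i\in H'\setminus H$ we have $\theta^*_i\in\operatorname{cl}A_i\subseteq V_{r_i(\theta)}$, so $r_i(\theta^*)\ge r_i(\theta)$. Hence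
$$c^H_{\theta^*}(k)\le|\{i\in H'\setminus H:r_i(\theta)\le k\}|+g'(k+1).$$
For $k<m$ the right side is $c(k)+0\le g(k)$. For $k\ge m$ it is $c(m)+g_1(k+1)-c(m)=g_1(k+1)\le g(k)$. So $c^H_{\theta^*}\le g$.

Finally, (8.1) and $g'\le g_1$ give $c_{\theta^*}(k)\le|H'|+g_1(k+1)$. Given $s$, put $t=s+|H'|+1$. As $g_1$ is nondecreasing and $g_1\ll g$,
$$c_{\theta^*}(k+s)+s\le g_1(k+s+1)+|H'|+s\le g_1(k+t)+t\le g(k)$$
for large $k$. So $c_{\theta^*}\ll g$, and $\theta^*\in O_{g,H}$.

**Step 4: the closed neighborhood in $X$.** It remains to bring in $Q$. Choose $V'\in\sigma$ with $q\in V'\subseteq\operatorname{cl}_\sigma V'\subseteq V$. The set $(N'\cap O_{g',H'})\times V'=(N'\times Q)\cap(O_{g',H'}\times V')$ is a $\nu$-open neighborhood of $(\theta,q)$. Let $(\theta^*,q^*)$ be in its $\nu$-closure. The projection $(X,\nu)\to(S,\tau_S)^I$ is continuous, so $\theta^*\in O_{g,H}$ by Step 3. Hence $O_{g,H}\times V''$ is a $\nu$-neighborhood of $(\theta^*,q^*)$ for every $\sigma$-open $V''\ni q^*$, and so $V''\cap V'\ne\emptyset$. Thus $q^*\in\operatorname{cl}_\sigma V'\subseteq V$, and $(\theta^*,q^*)\in O_{g,H}\times V$. $\square$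

## 9. Moving finitely many coordinates inside $U$

The sets $O_{g,H}$ are small enough for regularity. They must not be so small that functions on $(U,\tau)$ become arbitrary. The next lemma says that finitely many coordinates can still be moved freely in $(S,\tau_S)$, and that points of $U$ are limits of points with almost all coordinates $p$.

**Lemma 9.1.** (a) Let $\theta\in U$ and $H_0\subseteq I$ be finite. For $x\in S^{H_0}$ let $\theta[x]$ be $\theta$ with the coordinates in $H_0$ replaced by $x$. Then $x\mapsto\theta[x]$ is continuous from $(S,\tau_S)^{H_0}$ to $(U,\tau)$.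

(b) Let $\theta\in U$; for finite $F\subseteq I$ let $\theta^F$ equal $\theta$ on $F$ and $p$ off $F$. Then $\theta^F\to\theta$ in $(U,\tau)$ along the directed set of finite $F$.

**Proof.** (a) Clearly $\theta[x]\in U$, and preimages of sets $N\cap U$ are open. Let $\theta[x]\in O_{g,H}$ and $c=c^H_{\theta[x]}$. Then $c$ is nondecreasing and $c\ll g$. Choose $k_1$ with $c(k)+|H_0|\le g(k)$ for $k\ge k_1$; this is possible by $c\ll g$ with $s=|H_0|$, as $c(k)\le c(k+s)$. Let $x'$ be so near $x$ that for each $i\in H_0$: $x'_i\in V_{r(x_i)}$ if $x_i\ne p$, and $x'_i\in V_{k_1}$ if $x_i=p$. For $k<k_1$, $r(x'_i)\le k$ implies $r(x_i)\le k$: if $x_i\ne p$ because $r(x_i)\le r(x_i')$, and for $x_i=p$ the premise is false. So $c^H_{\theta[x']}(k)\le c(k)\le g(k)$ for $k<k_1$. For $k\ge k_1$, $c^H_{\theta[x']}(k)\le c(k)+|H_0|\le g(k)$. Also $c_{\theta[x']}\le c_{\theta[x]}+|H_0|$ and $c_{\theta[x]}\ll g$, so $c_{\theta[x']}\ll g$ by (7.1). Thus $\theta[x']\in O_{g,H}$.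

(b) Replacing coordinates by $p$ raises ranks, so $c^H_{\theta^F}\le c^H_\theta$ and $c_{\theta^F}\le c_\theta$. Hence $\theta\in O_{g,H}$ implies $\theta^F\in O_{g,H}$ for all $F$. For product-open sets, which restrict finitely many coordinates around $\theta$, the statement is clear. $\square$

## 10. Every $\nu$-continuous real function is $\kappa$-continuous

Fix $f\in C(X,\nu)$. We write $f(\theta,q)$ with $\theta\in S^I$, $q\in Q$.

**Step 1: points of $M$ force the values on $U$.** *Given $\theta\in U$, $q\in Q$, $\delta>0$ and finite $F_0\subseteq I$, there is $m\in M$ with $m|_{F_0}=\theta|_{F_0}$ and $|f(m,q)-f(\theta,q)|<\delta$.*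

By (7.4), $f(\cdot,q)$ is continuous on $(U,\tau)$. By Lemma 9.1(b) take a finite $F\supseteq F_0$ with $|f(\theta^F,q)-f(\theta,q)|<\delta/3$. Fix a countably infinite $J\subseteq I\setminus F$. For $\alpha<\omega_1$ let $m_\alpha$ equal $\theta$ on $F$, $a_\alpha$ on $J$, and $p$ elsewhere. Infinitely many coordinates have rank $0$, so $m_\alpha\in M$. By (7.2) there is a finite $L_\alpha\subseteq I$ such that
$$|f(\theta'',q)-f(m_\alpha,q)|<\delta/3\quad\text{whenever }\theta''|_{L_\alpha}=m_\alpha|_{L_\alpha}.$$
Let $H_\alpha=L_\alpha\cap J$. As $J$ has only countably many finite subsets and there are uncountably many $\alpha$, there are a finite $H\subseteq J$ and an uncountable $A\subseteq\omega_1$ with $H_\alpha=H$ for all $\alpha\in A$.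

Let $\theta''_\alpha$ be $\theta$ on $F$, $a_\alpha$ on $H$, and $p$ elsewhere. For $\alpha\in A$ it agrees with $m_\alpha$ on $L_\alpha$: on $L_\alpha\cap F$ both are $\theta$, on $L_\alpha\cap J=H$ both are $a_\alpha$, elsewhere both are $p$. So $|f(\theta''_\alpha,q)-f(m_\alpha,q)|<\delta/3$ for $\alpha\in A$.

By Lemma 9.1(a), applied to $\theta^F\in U$ and $H$, the map $x\mapsto f(\theta^F[x],q)$ is continuous on $(S,\tau_S)^H$. By Lemma 6.1 with $Y$ a point, it is continuous on $S_w^H$. As $\alpha\to\omega_1$ in $A$, $(a_\alpha)_{i\in H}\to(p)_{i\in H}$ in $S_w^H$ by (4.5). Since $H\cap F=\emptyset$, the corresponding points of $U$ are $\theta''_\alpha$ and $\theta^F$, so $f(\theta''_\alpha,q)\to f(\theta^F,q)$. Hence some $\alpha\in A$ satisfies $|f(\theta''_\alpha,q)-f(\theta^F,q)|<\delta/3$, and then $|f(m_\alpha,q)-f(\theta,q)|<\delta$. So $m=m_\alpha$ works; it agrees with $\theta$ on $F\supseteq F_0$.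

**Step 2: replacing points of $M$ by points from compact sets.** This prepares the compactness argument of Step 3. *Given $m,m'\in M$ agreeing on a finite $F_0\subseteq I$, $q\in Q$ and $\delta>0$, there are a finite $F_1\supseteq F_0$ and $x,y\in D^I$ agreeing on $F_0$, both equal to $a_0$ off $F_1$, with $|f(x,q)-f(m,q)|<\delta$ and $|f(y,q)-f(m',q)|<\delta$.*

By (7.2) there are a finite $F_1\supseteq F_0$ and open $N_i\ni m_i$, $N'_i\ni m'_i$ ($i\in F_1$) in $S$ such that the two inequalities hold whenever $x_i\in N_i$ and $y_i\in N'_i$ for all $i\in F_1$. Recall from (4.6) that $D$ is dense in $S$ and $a_0\in D$. For $i\in F_0$ the open set $N_i\cap N'_i$ contains $m_i=m'_i$, so we can choose $x_i=y_i\in N_i\cap N'_i\cap D$. For $i\in F_1\setminus F_0$ choose $x_i\in N_i\cap D$ and $y_i\in N'_i\cap D$. Off $F_1$ put $x_i=y_i=a_0$.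

**Step 3: $f$ depends on finitely many coordinates of $S^I$, up to $\varepsilon$.** *For every $\varepsilon>0$ there is a finite $F\subseteq I$ with*
$$|f(\theta,q)-f(\theta',q)|\le\varepsilon\quad\text{whenever }q\in Q,\ \theta,\theta'\in S^I,\ \theta|_F=\theta'|_F. \tag{10.1}$$

Suppose this fails for $\varepsilon$; put $\delta=\varepsilon/8$. Let $F_0=\emptyset$. Given a finite $F_n$, take $\theta,\theta'$ agreeing on $F_n$ and $q_n\in Q$ with $|f(\theta,q_n)-f(\theta',q_n)|>\varepsilon$. Replace those of $\theta,\theta'$ that lie in $U$ by points of $M$, using Step 1 with $F_n$ and $\delta$. This gives $m,m'\in M$ agreeing on $F_n$ with $|f(m,q_n)-f(m',q_n)|>\varepsilon-2\delta$. By Step 2 with $F_n$ and $\delta$, there are a finite $F_{n+1}\supseteq F_n$ and $x^n,y^n\in D^I$ that agree on $F_n$, equal $a_0$ off $F_{n+1}$, and satisfy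
$$|f(x^n,q_n)-f(y^n,q_n)|>\varepsilon-4\delta=\varepsilon/2. \tag{10.2}$$

Let $J=\bigcup_nF_n$, a countable set. For each $i\in J$ the countably many points $x^n_i\in D$ lie in one $C_{\alpha_i}$ with $\alpha_i<\omega_1$, as the $C_\alpha$ increase. Off $J$ all $x^n$ are $a_0$. So all $(x^n,q_n)$ lie in
$$\prod_{i\in J}C_{\alpha_i}\times\{a_0\}^{I\setminus J}\times Q\ \subseteq\ (S,\tau_S)^I\times(Q,\rho),$$
which is compact by (4.6). Let $(x,q)$ be a cluster point there of the sequence $(x^n,q_n)$. Since $I$ is uncountable, $I\setminus J$ is infinite, and $x=a_0$ on it; so $x\in M$. By (7.2) there is a neighborhood $N\times W$ of $(x,q)$, with $N$ depending only on the coordinates in a finite set $L$, on which $|f-f(x,q)|<\varepsilon/4$. For infinitely many $n$ we have $(x^n,q_n)\in N\times W$. If moreover $n$ is so large that $L\cap J\subseteq F_n$, then $y^n|_L=x^n|_L$: on $L\cap J\subseteq F_n$ they agree, and off $J$ both are $a_0$. So $(y^n,q_n)\in N\times W$ too. For such $n$, $|f(x^n,q_n)-f(y^n,q_n)|<\varepsilon/2$, contradicting (10.2).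

**Step 4: $f$ is $\kappa$-continuous.** We approximate $f$ uniformly by functions of finitely many coordinates, to which Lemma 6.1 applies. Given $\varepsilon>0$ take $F$ from (10.1). For $x\in S^F$ let $\hat x\in S^I$ extend $x$ by $a_0$ off $F$; then $\hat x\in M$. By (7.2), $(x,q)\mapsto(\hat x,q)$ is continuous from $(S,\tau_S)^F\times(Q,\rho)$ into $(X,\nu)$. So $f_F(x,q):=f(\hat x,q)$ is continuous on $(S,\tau_S)^F\times(Q,\rho)$, and by Lemma 6.1 with $Y=(Q,\rho)$ it is continuous on $S_w^F\times(Q,\rho)$. Since $\theta$ and $\widehat{\theta|_F}$ agree on $F$, (10.1) gives $|f(\theta,q)-f_F(\theta|_F,q)|\le\varepsilon$ everywhere. So $f$ is a uniform limit of $\kappa$-continuous functions, hence $\kappa$-continuous.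

Since $\kappa\subseteq\nu$, we have proved
$$C(X,\nu)=C(X,\kappa). \tag{10.3}$$

## 11. Proofs of Theorems 2.2 and 2.1

**Proof of Theorem 2.2.** Let $K_0=S_w^I$, which does not depend on $Q$. The topology $\nu$ is regular by Proposition 8.2 and finer than the compact Hausdorff topology $\kappa$ of $K_0\times(Q,\rho)$, and $C(X,\nu)=C(X,\kappa)$ by (10.3). By Lemma 2.3, $(X,\nu)$ is CH-closed. By (7.3) and (7.4), $U\times Q$ is a dense open subspace with the topology of $(U,\tau)\times(Q,\sigma)$, and $U\ne\emptyset$ since it contains the constant point $(p)_{i\in I}$. For $u\in U$ the set $\{u\}\times Q$ is $\kappa$-closed, hence closed, and its subspace topology is $\sigma$ by (7.4). Thus a regular space $(Q,\sigma)$ with a coarser compact Hausdorff topology $\rho$ is a closed subspace of the regular CH-closed space $X$. $\square$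

**Proof of Theorem 2.1.** Take $Q=[0,1]$ with $\rho$, $\sigma$ and the sets $Q_n$ from Section 5: $\sigma\supseteq\rho$ is regular, each $Q_n$ is $\sigma$-closed with empty $\sigma$-interior, and $\bigcup_nQ_n=Q$. By Theorem 2.2 the corresponding space $X$ is regular and CH-closed. We have
$$X=(M\times Q)\cup\bigcup_{n\in\omega}(U\times Q_n).$$

$M\times Q$ is the complement of the dense open set $U\times Q$, hence closed and nowhere dense.

The set $A=U\times Q_n$ is closed in the subspace $U\times Q=(U,\tau)\times(Q,\sigma)$ and has empty interior there, because $Q_n$ has empty interior in $(Q,\sigma)$. It is nowhere dense in $X$: if a nonempty open $O\subseteq X$ were contained in $\operatorname{cl}_XA$, then $O\cap A\ne\emptyset$, so $O\cap(U\times Q)$ would be a nonempty open set contained in $\operatorname{cl}_XA\cap(U\times Q)=A$, which is impossible.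

So $X$ is a countable union of nowhere dense sets, that is, it is not of second category. A regular, completely Hausdorff-closed space need not be of second category. $\square$
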